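# Why the balanced complete bipartite graph has the smallest generalized roundness

## 1. A first guess: $K_{\lceil n/2\rceil,\lfloor n/2\rfloor}$ is the worst $n$-point space

Put $n$ points in a metric space, raise all distances to a power $p$, and test the resulting matrix against charges of total sum zero. For small $p$ the quadratic form is never positive. How large must $p$ be before some $n$-point space gives a positive value? The first guess is that the worst space is the balanced complete bipartite graph with its path metric: one puts positive charge on one side and negative charge on the other, so that equal charges are as far apart as the triangle inequality allows. The guess turns out to be right. We first say precisely what it means and test it by hand.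

**Definition (negative type).** Let $(X,d)$ be a finite metric space and $p\ge 0$. For real $\xi=(\xi_x)_{x\in X}$ with $\sum_x\xi_x=0$ put
$$Q_p(\xi)=\sum_{x,y\in X}d(x,y)^p\,\xi_x\xi_y ,$$
where $d(x,x)^p$ is read as $0$ also for $p=0$. The space has *$p$-negative type* if $Q_p(\xi)\le0$ for all such $\xi$.

We call the numbers $\xi_x$ charges. The definition is often given with points $x_1,\dots,x_k$ that may repeat; adding up the charges at a repeated point brings it to the form above. An equivalent property is *generalized roundness $p$*: for all $a_1,\dots,a_k,b_1,\dots,b_k\in X$,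
$$\sum_{i<j}\big(d(a_i,a_j)^p+d(b_i,b_j)^p\big)\le\sum_{i,j}d(a_i,b_j)^p .$$
This is $Q_p\le0$ for charge $+1$ on each $a_i$ and $-1$ on each $b_j$. Conversely, it gives all integer charges, hence by scaling all rational ones, and rational charges of sum zero are dense. We shall only use $Q_p$.

**Definition (maximum generalized roundness).** $\wp(X,d)=\sup\{p\ge0:(X,d)\text{ has }p\text{-negative type}\}\in[0,\infty]$.

For instance, if all distances between distinct points equal $r$, then $Q_p(\xi)=r^p\big((\sum\xi_x)^2-\sum\xi_x^2\big)=-r^p\sum\xi_x^2\le0$ for every $p$, so $\wp=\infty$. Also, multiplying $d$ by a constant $t>0$ multiplies $Q_p$ by $t^p>0$, so $\wp$ does not change under scaling.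

**Definition (metric graphs and the constants).** A *metric graph* $(G,d)$ is a graph $G$ whose vertex set carries a metric $d$; $|G|$ is the number of vertices. For a connected graph, the *path metric* is the shortest-path distance, and $\mathrm{diam}(G,d)=\max_{v,w} d(v,w)$. For an integer $n\ge3$ put
$$\gamma(n)=\frac12\left(\frac1{\lfloor n/2\rfloor}+\frac1{\lceil n/2\rceil}\right),\qquad p_n=\log_2\frac1{1-\gamma(n)},$$
$$c^*_{n,2}=\min\{\wp(G,d):|G|=n,\ \mathrm{diam}(G,d)=2,\ d\text{ the path metric}\},$$
$$c_n=\inf\{\wp(G,d):(G,d)\text{ a metric graph with }|G|=n\}.$$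

In the definition of $c_n$ the metric is arbitrary, so "metric graph on $n$ vertices" just means "$n$-point metric space". Clearly $c_n\le c^*_{n,2}$. Deza and Maehara showed that $c^*_{n,2}=p_n$ and conjectured that $c_n=c_{n,2}^*=p_n$ for all $n\ge 3$. The problem is stated in "Maximum Generalised Roundness of Graph Metric Spaces".

**Where $p_n$ comes from.** Take $K_{m,k}$ with $m,k\ge1$ and $m+k\ge3$. In the path metric, vertices on opposite sides are at distance $1$ and distinct vertices on the same side are at distance $2$. Put charge $\frac1m$ on each vertex of the first side and $-\frac1k$ on each vertex of the second. There are $m(m-1)$ ordered pairs of distinct vertices on the first side, $k(k-1)$ on the second, and $2mk$ ordered mixed pairs, so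
$$Q_p(\xi)=2^p\Big(1-\frac1m\Big)+2^p\Big(1-\frac1k\Big)-2=2\Big[2^p\Big(1-\tfrac12\big(\tfrac1m+\tfrac1k\big)\Big)-1\Big].\tag{1}$$
Since $m+k\ge3$, the factor $1-\frac12(\frac1m+\frac1k)$ is positive. Hence $Q_p(\xi)>0$ for every $p>p(m,k)$, where
$$p(m,k)=\log_2\frac1{1-\frac12\left(\frac1m+\frac1k\right)},$$
and so $\wp(K_{m,k})\le p(m,k)$. With $\{m,k\}=\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$ we get $\wp\le p_n$. The star $m=n-1$, $k=1$ only gives the larger bound $1+\log_2\frac{n-1}{n-2}$. That the balanced case gives the smallest bound is part of the following lemma.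

**Lemma 4.** (i) If $m,k\ge1$ are integers and $m+k\le n$, then $\frac12(\frac1m+\frac1k)\ge\gamma(n)$, with equality if and only if $\{m,k\}=\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$.
(ii) $\gamma(4)=\frac12$, and $0<\gamma(n)<\frac12$ for $n\ge5$. So $p_4=1$, and $0<p_n<1$ for $n\ge5$.

(Numbers 1 to 3 are kept for the theorems.)

*Proof.* (i) If $m+k<n$, replace $m$ by $n-k>m$; this strictly decreases the left side. So it is enough to treat $m+k=n$, and the inequality is strict when $m+k<n$. If $m+k=n$, the left side is $\frac{n}{2mk}$, and $mk\le\lfloor n/2\rfloor\lceil n/2\rceil$ with equality only for the balanced pair.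

(ii) Since $\lfloor n/2\rfloor\lceil n/2\rceil=\lfloor n^2/4\rfloor$, we have $\gamma(n)=\frac{n}{2\lfloor n^2/4\rfloor}$. For $n=4$ this is $\frac12$. For $n\ge5$, $\frac{n^2}4\ge\frac{5n}4>n+1$, so $\lfloor n^2/4\rfloor\ge n+1>n$ and $\gamma(n)<\frac12$. $\square$

**Three points.** Here $\gamma(3)=\frac34$ and $p_3=2$. A three-point metric space is isometric to three points $z_1,z_2,z_3$ of the plane (draw the triangle with the given sides, possibly degenerate). Expanding $|z_i-z_j|^2=|z_i|^2+|z_j|^2-2z_i\cdot z_j$ and using $\sum\xi_i=0$,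
$$\sum_{i,j}|z_i-z_j|^2\xi_i\xi_j=-2\Big|\sum_i\xi_iz_i\Big|^2\le0.\tag{2}$$
So every three-point space has $2$-negative type, and the guess is correct for $n=3$.

**Four points.** Here $p_4=1$, and we have to look at $Q_1$. Suppose one point $a$ has charge $1$ and the points $b$ have charges $-\nu_b<0$ with $\sum\nu_b=1$. Since $d(b,b')\le d(a,b)+d(a,b')$,
$$\sum_{b\ne b'}\nu_b\nu_{b'}d(b,b')\le2\sum_b\nu_b(1-\nu_b)d(a,b)\le2\sum_b\nu_bd(a,b),$$
which says $Q_1\le0$. Next suppose two points $a_1,a_2$ have charge $1$ and two points $b_1,b_2$ have charge $-1$. Averaging the triangle inequality through $b_1$ and through $b_2$ gives $d(a_1,a_2)\le\frac12\sum_{i,j}d(a_i,b_j)$; the same holds for $d(b_1,b_2)$. Adding, $d(a_1,a_2)+d(b_1,b_2)\le\sum_{i,j}d(a_i,b_j)$, which is again $Q_1\le0$. Two against two with *unequal* charges is not covered by this, and we shall see that it is already a real difficulty.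

## 2. The three theorems

**Theorem 1.** For every $n\ge3$, every $n$-point metric space has $p_n$-negative type. Hence $c_n=c^*_{n,2}=p_n$, and the infimum is a minimum.

So the conjecture of Deza and Maehara is true for every $n\ge3$.

**Theorem 2 (sharp form by signature).** Let $m,k\ge2$ and $p(m,k)=\log_2\frac{1}{1-\frac12(\frac1m+\frac1k)}$. In any finite metric space, if $\sum\xi_x=0$ and $\xi$ has exactly $m$ positive and $k$ negative entries, then $Q_p(\xi)\le0$ for all $0<p\le p(m,k)$. For every $(m,k)$ the bound $p(m,k)$ cannot be increased.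

**Theorem 3 (extremal spaces, $n\ge5$).** Let $|X|=n\ge5$. Then $\wp(X,d)=c_n$ if and only if $(X,d)$ is, up to scaling, $K_{\lceil n/2\rceil,\lfloor n/2\rfloor}$ with the path metric.

For $n=3$ and $n=4$ uniqueness fails; examples are in Section 8.

## 3. Averaging the triangle inequality, and where it breaks

Fix $\xi\ne0$ with $\sum\xi_x=0$. Let $A$ be the set of points of positive charge, $B$ the set of points of negative charge, $m=|A|$, $k=|B|$. Write $\mu_a=\xi_a$, $\nu_b=-\xi_b$, scaled so that $\sum\mu_a=\sum\nu_b=1$, and $u_{ab}=d(a,b)^p$. Then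
$$Q_p(\xi)=\sum_{a\ne a'}\mu_a\mu_{a'}d(a,a')^p+\sum_{b\ne b'}\nu_b\nu_{b'}d(b,b')^p-2\sum_{a,b}\mu_a\nu_bu_{ab},$$
with sums over ordered pairs. The sensible plan is the one that worked for four points: bound each $d(a,a')^p$ by a route through $b$, and average over $b$ with weights $\nu_b$; do the same with the roles exchanged.

For $p=1$ this yields
$$Q_1(\xi)\le2\sum_{a,b}\mu_a\nu_b(1-\mu_a-\nu_b)\,u_{ab},$$
because $\sum_{a\neq a'}\mu_a\mu_{a'}\sum_b\nu_b(u_{ab}+u_{a'b})=2\sum_{a,b}\mu_a(1-\mu_a)\nu_bu_{ab}$, and similarly on the other side. With two against two and equal charges the right side is $0$. With unequal charges it can be positive. Take $\mu=\nu=(\frac13,\frac23)$, $d(a_2,b_2)=1$, and all other distances $5$ (a metric, since the sides of every triangle are $5,5,5$ or $1,5,5$). The coefficient $1-\mu_a-\nu_b$ is $\frac13$ for $(a_1,b_1)$, $-\frac13$ for $(a_2,b_2)$ and $0$ otherwise, so the right side equals $2\big(\frac19\cdot\frac13\cdot5-\frac49\cdot\frac13\cdot1\big)=\frac2{27}>0$.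

For $p<1$ the plan fails even for equal charges. One would like to use $(x+y)^p\le2^{p-1}(x^p+y^p)$: averaging would then give, for equal charges, $Q_p\le2\big[2^p(1-\frac12(\frac1m+\frac1k))-1\big]\sum_{a,b}\mu_a\nu_bu_{ab}$, the bracket of (1). But this inequality is true only for $x=y$; for $y=0<x$ it reads $x^p\le2^{p-1}x^p$, which is false. The correct replacement, proved in the next section, is not symmetric in this way:
$$(x+y)^p\le\max(x,y)^p+(2^p-1)\min(x,y)^p.$$
Its average over $b$ is too large, as the following example shows.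

**Six-point example.** Let $n=6$, so $\gamma(6)=\frac13$ and $2^{p}=\frac32$ for $p=p_6$. Let $A=\{a_1,a_2,a_3\}$, $B=\{b_1,b_2,b_3\}$, $d(a_i,b_i)^p=\varepsilon\in(0,1)$, and let all other distances be $1$. This is a metric: a triangle contains at most one of the three disjoint short pairs. All charges are $\pm\frac13$. For $a_1,a_2$ the routes through $b_1,b_2,b_3$ give the bounds $1+\frac\varepsilon2,\ 1+\frac\varepsilon2,\ \frac32$, with average $\frac76+\frac\varepsilon3$. Since each side has six ordered pairs of distinct points, the averaged bound for $Q_p$ is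
$$2\cdot\frac69\Big(\frac76+\frac\varepsilon3\Big)-\frac29(6+3\varepsilon)=\frac{2}{9}(1-\varepsilon)>0 .$$
If we use only the *best* route, with value $1+\frac\varepsilon2$, we get
$$2\cdot\frac69\Big(1+\frac\varepsilon2\Big)-\frac29(6+3\varepsilon)=0 .$$

So one should take the minimum over routes. The price is that the bound is no longer linear in $u$, and the optimal route depends on the pair, so there is nothing obvious to sum. An induction on the number of points is now natural. Two configurations are easy: if all $u_{ab}$ are equal, we are in the situation of (1); if a positive and a negative point are at distance zero, part of their charges cancels and a point disappears. To pass from one to the other one wants to subtract a constant $v$ from all $d(a,b)^p$, and correspondingly $2^pv$ from all $d(a,a')^p$ and $d(b,b')^p$, until some $d(a,b)^p$ becomes zero. But this leaves the world of metric spaces: in the six-point example with $v=\varepsilon$ it turns $d(a_1,a_2)^p=1$ into $1-\frac32\varepsilon$, which is negative for $\varepsilon>\frac23$.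

The way out is to forget the distances inside $A$ and inside $B$ altogether and to put in their place the best-route bound, computed from $u$ alone. This bound makes sense for *any* nonnegative array $u$, and it reacts correctly to both operations: it shifts by exactly $2^pv$ when $u$ shifts by $v$, and at a zero entry it satisfies an inequality pointing in the direction we need.

## 4. The power of a sum, and the functional $\Phi$

**Lemma 5.** Let $0<p\le1$ and $x,y\ge0$. Then $(x+y)^p\le\max(x,y)^p+(2^p-1)\min(x,y)^p$. If $p<1$ and $x,y>0$, equality holds only if $x=y$.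

*Proof.* If $\min(x,y)=0$, both sides are equal. Otherwise both sides are homogeneous of degree $p$, so we may take $\max(x,y)=1$ and $\min(x,y)=s\in(0,1]$. The claim is $h(s)\le2^p-1$ for $h(s)=\big((1+s)^p-1\big)s^{-p}$. We compute
$$h'(s)=ps^{-p-1}\big[s(1+s)^{p-1}-(1+s)^p+1\big]=ps^{-p-1}\big[1-(1+s)^{p-1}\big]\ge0,$$
where we used $s(1+s)^{p-1}-(1+s)^p=-(1+s)^{p-1}$. The inequality is strict if $p<1$. Hence $h(s)\le h(1)=2^p-1$, and for $p<1$ this is strict when $s<1$. $\square$

**Definition (the functional $\Phi$).** Let $A,B$ be disjoint nonempty finite sets, $|A|=m$, $|B|=k$. Let $u:A\times B\to[0,\infty)$, and let $\mu>0$ on $A$ and $\nu>0$ on $B$ be weights of equal total mass $M$. For $c\ge0$ put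
$$\delta_u(a,a')=\min_{b\in B}\big[\max(u_{ab},u_{a'b})+c\min(u_{ab},u_{a'b})\big]\quad(a\ne a'),$$
$$\delta_u(b,b')=\min_{a\in A}\big[\max(u_{ab},u_{ab'})+c\min(u_{ab},u_{ab'})\big]\quad(b\ne b'),$$
$$\Phi(u)=\sum_{a\ne a'}\mu_a\mu_{a'}\delta_u(a,a')+\sum_{b\ne b'}\nu_b\nu_{b'}\delta_u(b,b')-2\sum_{a,b}\mu_a\nu_bu_{ab},$$
with the first two sums over ordered pairs. If $A=B=\emptyset$, put $\Phi=0$.

No metric appears in this definition. In the six-point example, with $c=2^p-1=\frac12$, we found $\delta_u=1+\frac\varepsilon2$ for every pair and $\Phi(u)=0$.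

## 5. Subtracting constants and canceling charges: $\Phi\le0$

**Lemma 6 (subtraction).** Let $0\le v\le\min u$ and $w=u-v$. Put $\alpha=M^{-2}\sum_a\mu_a^2$ and $\beta=M^{-2}\sum_b\nu_b^2$. Then $\alpha\ge\frac1m$, $\beta\ge\frac1k$, $\delta_u=\delta_w+(1+c)v$ for every pair, and
$$\Phi(u)=\Phi(w)+vM^2\big[(1+c)(2-\alpha-\beta)-2\big].\tag{3}$$

*Proof.* By Cauchy–Schwarz, $M^2=(\sum_a\mu_a)^2\le m\sum_a\mu_a^2$, so $\alpha\ge\frac1m$; likewise $\beta\ge\frac1k$. Subtracting $v$ from all entries lowers both the maximum and the minimum in each bracket by $v$, hence the bracket by $(1+c)v$, hence also the minimum of the brackets. Finally $\sum_{a\ne a'}\mu_a\mu_{a'}=M^2(1-\alpha)$, $\sum_{b\ne b'}\nu_b\nu_{b'}=M^2(1-\beta)$ and $\sum_{a,b}\mu_a\nu_b=M^2$, which gives (3). $\square$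

**Lemma 7 (cancellation).** Let $w\ge0$ be an array on $A\times B$ with $w_{a_0b_0}=0$, and let $\eta=\min(\mu_{a_0},\nu_{b_0})$. Lower $\mu_{a_0}$ and $\nu_{b_0}$ by $\eta$, delete all points whose weight has become zero, and restrict $w$ to the remaining sets $A',B'$. At least one point, and no point other than $a_0,b_0$, is deleted; $A',B'$ are both empty or both nonempty. If $\Phi'$ denotes the functional of the new data, and $\Phi^\circ$ the value obtained from $\Phi(w)$ by changing only the weights while keeping the numbers $w$ and $\delta_w$, then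
$$\Phi(w)\le\Phi^\circ\le\Phi' ,$$
and
$$\Phi(w)-\Phi^\circ=2\eta\Big[\sum_{a'\ne a_0}\mu_{a'}\big(\delta_w(a_0,a')-w_{a'b_0}\big)+\sum_{b'\ne b_0}\nu_{b'}\big(\delta_w(b_0,b')-w_{a_0b'}\big)\Big],\tag{4}$$
where every difference in round brackets is $\le0$.

*Proof.* By the choice of $\eta$, at least one of $a_0,b_0$ gets weight zero, and all other weights stay positive. The two total masses are both $M-\eta$. If this is zero, no point is left on either side; if it is positive, both sides are nonempty.

For (4), compare the three sums before and after the change of weights. The first has no diagonal terms and loses $2\eta\sum_{a'\ne a_0}\mu_{a'}\delta_w(a_0,a')$. The second loses $2\eta\sum_{b'\ne b_0}\nu_{b'}\delta_w(b_0,b')$. In the third, $\sum_{a,b}\mu_a\nu_bw_{ab}$ loses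
$$\eta\sum_{b}\nu_{b}w_{a_0b}+\eta\sum_{a}\mu_{a}w_{ab_0}-\eta^2w_{a_0b_0},$$
and since $w_{a_0b_0}=0$ this equals $\eta\sum_{b'\ne b_0}\nu_{b'}w_{a_0b'}+\eta\sum_{a'\ne a_0}\mu_{a'}w_{a'b_0}$. Multiplying by $-2$ and collecting terms gives (4).

For the sign, use $b=b_0$ in the minimum that defines $\delta_w(a_0,a')$:
$$\delta_w(a_0,a')\le\max(0,w_{a'b_0})+c\min(0,w_{a'b_0})=w_{a'b_0}.$$
In the same way $\delta_w(b_0,b')\le w_{a_0b'}$. So $\Phi(w)\le\Phi^\circ$.

It remains to see $\Phi^\circ\le\Phi'$. If $A'=B'=\emptyset$, all weights in $\Phi^\circ$ are zero and $\Phi^\circ=0=\Phi'$. Otherwise points of weight zero do not contribute to $\Phi^\circ$, and on $A',B'$ the numbers $\delta$ of the restricted array are minima over fewer elements, hence at least $\delta_w$. Since the weights are positive, $\Phi^\circ\le\Phi'$. $\square$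

In a genuine metric situation, two points at distance zero would be at the same distance from everything, and (4) would be an equality to zero. For an arbitrary array we only have an inequality, but it has the sign we need: passing to the smaller configuration does not decrease $\Phi$.

**Proposition 8.** If $(1+c)\big(1-\frac12(\frac1m+\frac1k)\big)\le1$, then $\Phi(u)\le0$.

*Proof.* Induction on $m+k$. If $m=k=1$, there are no pairs inside $A$ or $B$, and $\Phi(u)=-2\mu\nu u\le0$. Let $m+k\ge3$.

**Step 1: create a zero entry.** Let $v=\min u$ and $w=u-v$. By Lemma 6,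
$$(1+c)\Big(1-\frac{\alpha+\beta}2\Big)\le(1+c)\Big(1-\frac12\Big(\frac1m+\frac1k\Big)\Big)\le1,$$
so the bracket in (3) is $\le0$ and $\Phi(u)\le\Phi(w)$.

**Step 2: use the zero entry to remove a point.** Now $w_{a_0b_0}=0$ for some pair. Lemma 7 gives $\Phi(w)\le\Phi'$, where $\Phi'$ belongs to sets $A',B'$ with $|A'|\le m$, $|B'|\le k$ and $|A'|+|B'|<m+k$. At most two of the at least three points are deleted, so $A',B'$ are nonempty. The hypothesis persists, because $1-\frac12\big(\frac1{|A'|}+\frac1{|B'|}\big)\le1-\frac12\big(\frac1m+\frac1k\big)$. By induction $\Phi'\le0$. Altogether $\Phi(u)\le\Phi(w)\le\Phi'\le0$. $\square$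

**The six-point example again.** Here $M=1$, $\alpha=\beta=\frac13$, and the bracket in (3) is $\frac32\cdot\frac43-2=0$. Subtracting $v=\varepsilon$ leaves $w_{ii}=0$ and $w_{ij}=t:=1-\varepsilon$ for $i\ne j$, with $\delta_w=t$ for every pair. Cancel $(a_1,b_1)$ with $\eta=\frac13$. On the remaining two against two points all weights are $\frac13$, all $\delta$ equal $t$, and $\Phi'=2\cdot\frac29t-2\cdot\frac29t=0$. Canceling $(a_2,b_2)$ and then $(a_3,b_3)$ ends with the empty configuration, and the value of $\Phi$ is $0$ at every stage. Note that $\Phi(u)=0$ although $u$ is not constant; this will matter in Section 7.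

## 6. Proofs of Theorems 1 and 2

**Corollary 9.** Let $0<p\le1$. Let $\xi$ with $\sum\xi_x=0$ have $m\ge1$ positive and $k\ge1$ negative entries, with $2^p\big(1-\frac12(\frac1m+\frac1k)\big)\le1$. Then $Q_p(\xi)\le0$.

*Proof.* Let $A=\{\xi>0\}$, $B=\{\xi<0\}$, $\mu=\xi|_A$, $\nu=-\xi|_B$, $u_{ab}=d(a,b)^p$ and $c=2^p-1\ge0$. The total masses agree because $\sum\xi_x=0$. For $a\ne a'$ and every $b\in B$, the triangle inequality and Lemma 5 give
$$d(a,a')^p\le\big(d(a,b)+d(a',b)\big)^p\le\max(u_{ab},u_{a'b})+c\min(u_{ab},u_{a'b}).\tag{5}$$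
Taking the minimum over $b$, $d(a,a')^p\le\delta_u(a,a')$; similarly $d(b,b')^p\le\delta_u(b,b')$. As the weights are positive, $Q_p(\xi)\le\Phi(u)$, and $\Phi(u)\le0$ by Proposition 8, since $1+c=2^p$. $\square$

*Proof of Theorem 1.* **Step 1: every $n$-point space has $p_n$-negative type.** For $n=3$ this is (2), since $p_3=2$. Let $n\ge4$; then $0<p_n\le1$ by Lemma 4(ii). Let $|X|=n$ and let $\xi\ne0$ satisfy $\sum\xi_x=0$, with $m$ positive and $k$ negative entries. Then $m,k\ge1$ and $m+k\le n$, and Lemma 4(i) gives
$$2^{p_n}\Big(1-\frac12\Big(\frac1m+\frac1k\Big)\Big)\le2^{p_n}\big(1-\gamma(n)\big)=1.$$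
Corollary 9 yields $Q_{p_n}(\xi)\le0$.

**Step 2: identify the constants.** By Step 1, $\wp(X,d)\ge p_n$ for every $n$-point space, so $c_n\ge p_n$. By (1) with $\{m,k\}=\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$, the graph $K_{\lceil n/2\rceil,\lfloor n/2\rfloor}$ has $\wp\le p_n$, and its path metric has diameter $2$. Therefore
$$p_n\le c_n\le c^*_{n,2}\le\wp\big(K_{\lceil n/2\rceil,\lfloor n/2\rfloor}\big)\le p_n ,$$
and all these numbers are equal; the infimum is attained. $\blacksquare$

The argument does not use the cited value of $c^*_{n,2}$; it proves it again.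

*Proof of Theorem 2.* For $m,k\ge2$ we have $\frac12(\frac1m+\frac1k)\le\frac12$, so $p(m,k)\le1$. If $0<p\le p(m,k)$, then $2^p\big(1-\frac12(\frac1m+\frac1k)\big)\le1$, and Corollary 9 applies. By (1), in $K_{m,k}$ there is a $\xi$ with exactly $m$ positive and $k$ negative entries and $Q_p(\xi)>0$ for every $p>p(m,k)$, so the bound cannot be increased. $\blacksquare$

## 7. Equality for $n\ge5$ forces the complete bipartite graph

Let $n\ge5$, $p=p_n\in(0,1)$ and $c=2^p-1>0$, so that $(1+c)(1-\gamma(n))=1$. One direction of Theorem 3 is done: the scaled graph $K_{\lceil n/2\rceil,\lfloor n/2\rfloor}$ has $\wp=p_n=c_n$, since $\wp\ge p_n$ by Theorem 1, $\wp\le p_n$ by (1), and scaling does not affect $\wp$.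

For the other direction we must be careful about what to trace. In the six-point example $\Phi(u)=0$ for a nonconstant $u$, so equality in Proposition 8 alone does not give the result. We also have to use equality in (5), where Lemma 5 is strict for $p<1$. The proof combines the two.

Let $\wp(X,d)=p_n$ with $|X|=n$.

**Step 1: find charges with $Q_p(\xi)=0$.** By Theorem 1, $Q_p\le0$. Suppose $Q_p(\xi)<0$ for all $\xi\ne0$ with $\sum\xi_x=0$. On the unit sphere of this hyperplane, which is compact, $Q_p$ has a negative maximum. As $Q_q(\xi)$ is jointly continuous in $(q,\xi)$ for $q>0$, we would have $Q_q<0$ on the sphere for some $q>p$, so $\wp\ge q>p$, a contradiction. Hence $Q_p(\xi)=0$ for some $\xi\ne0$ with $\sum\xi_x=0$. Scale $\xi$ so that its positive part has mass $M=1$, and use $A,B,\mu,\nu,u$ as in the proof of Corollary 9, with $m=|A|$ and $k=|B|$. Put $v=\min u$ and $w=u-v$. By Lemma 4(i) the hypothesis of Proposition 8 holds, so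
$$0=Q_p(\xi)\le\Phi(u)\le\Phi(w)\le0,\tag{6}$$
and equality holds throughout.

**Step 2: every point carries charge, and the two sides are balanced.** Points of $A$ and $B$ are distinct, so $v>0$. Since $\Phi(u)=\Phi(w)$, (3) gives $(1+c)\big(1-\frac{\alpha+\beta}2\big)=1$, that is, $\frac{\alpha+\beta}2=\gamma(n)$. But $\frac{\alpha+\beta}2\ge\frac12(\frac1m+\frac1k)\ge\gamma(n)$ by Lemmas 6 and 4(i), so the equality case of Lemma 4(i) holds: $\{m,k\}=\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$. In particular $X=A\cup B$.

**Step 3: extract what the metric tells us about $\delta_w$.** Since $Q_p(\xi)=\Phi(u)$, the weights are positive, and $d^p\le\delta_u$ for each pair, we get $d(a,a')^p=\delta_u(a,a')$ for all $a\ne a'$ and $d(b,b')^p=\delta_u(b,b')$ for all $b\ne b'$. Fix $a\ne a'$ and let $b^\circ$ attain the minimum in $\delta_u(a,a')$. In (5) with $b=b^\circ$ the two ends are equal, so the second inequality is an equality. The distances $d(a,b^\circ),d(a',b^\circ)$ are positive and $p<1$, so Lemma 5 gives $d(a,b^\circ)=d(a',b^\circ)$, i.e. $u_{ab^\circ}=u_{a'b^\circ}$.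 Hence $\delta_u(a,a')=(1+c)u_{ab^\circ}$. Subtracting $(1+c)v$ and using $\delta_w=\delta_u-(1+c)v$, we obtain: for all $a\ne a'$ there is $b^\circ\in B$ with
$$w_{ab^\circ}=w_{a'b^\circ}=:z,\qquad\delta_w(a,a')=(1+c)z.\tag{7}$$

**Step 4: extract what cancellation tells us about $\delta_w$.** Let $(a_0,b_0)$ be *any* pair with $w_{a_0b_0}=0$. Lemma 7 gives $\Phi(w)\le\Phi^\circ\le\Phi'$, and $\Phi'\le0$ by Proposition 8, whose hypothesis persists for smaller sets. (As $n\ge5$ and at most two points are deleted, the new sets are nonempty.) Since $\Phi(w)=0$, the right side of (4) is zero. It is a sum of nonpositive terms with positive weights, so each difference vanishes. In particular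
$$w_{a_0b_0}=0\ \Longrightarrow\ \delta_w(a_0,a')=w_{a'b_0}\quad\text{for all }a'\ne a_0.\tag{8}$$

In the six-point example, (8) holds with both sides equal to $t$, but (7) fails: it would need an entry $z=\frac23t$ of $w$, and the entries are $0$ and $t$. This is the contradiction that we now produce in general; it needs zeros in every column.

**Step 5: for every $b\in B$ there is $a\in A$ with $w_{ab}=0$.** Apply Lemma 7 repeatedly, starting from $w$ and without further subtraction, as long as points remain and the remaining array has a zero entry. Each application removes at least one point, so this stops. By Lemma 7 the values of the functional do not decrease from stage to stage, they start at $\Phi(w)=0$, and each is $\le0$ by Proposition 8 (or by definition, if the sets are empty). So the value is $0$ at every stage.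

Suppose the procedure stops with $A',B'\ne\emptyset$. The initial array $w$ has a zero entry, so at least one point has been removed and $|A'|+|B'|<n$; moreover the remaining array $w'$ has minimum $v'>0$. Let $M'>0$ be the remaining mass and let $\alpha',\beta'$ be the quantities of Lemma 6 at this stage. Lemma 6 and the strict case of Lemma 4(i) give
$$(1+c)\Big(1-\frac{\alpha'+\beta'}2\Big)\le(1+c)\Big(1-\frac12\Big(\frac1{|A'|}+\frac1{|B'|}\Big)\Big)<(1+c)\big(1-\gamma(n)\big)=1 .$$
So by (3) the functional at this stage equals $\Phi'(w'-v')$ plus a strictly negative number, while $\Phi'(w'-v')\le0$ by Proposition 8. The value would be negative, a contradiction.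

Hence the procedure stops only when all points have been removed. A point is removed only as a member of a pair $(a_0,b_0)$ with $w_{a_0b_0}=0$. So every $b\in B$ lies in such a pair.

**Step 6: $w$ vanishes identically.** Suppose not, and let $\omega=w_{a'b}$ be the smallest positive entry of $w$. By Step 5 there is $a$ with $w_{ab}=0$, and $a\ne a'$. By (8) with $(a_0,b_0)=(a,b)$, $\delta_w(a,a')=w_{a'b}=\omega$. By (7), some entry of $w$ equals $z=\omega/(1+c)$. As $c>0$, we have $0<z<\omega$, which contradicts the choice of $\omega$.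

**Step 7: read off the space.** By Step 6 all $d(a,b)$ with $a\in A$, $b\in B$ equal one number $r>0$. By Step 3, $d(a,a')^p=\delta_u(a,a')=(1+c)r^p=(2r)^p$, so $d(a,a')=2r$, and likewise $d(b,b')=2r$. With Step 2, $(X,d)$ is $r$ times the path metric of $K_{\lceil n/2\rceil,\lfloor n/2\rfloor}$. $\blacksquare$

## 8. Three and four points: other minimizers

The proof of Theorem 3 used $p<1$ in Step 3, and this is where $n\ge5$ enters. For smaller $n$ the statement is false.

**Four points.** Here $c_4=1$. Let $x,y>0$ with $x\ne y$, and take the corners of an $x\times y$ rectangle with the $\ell_1$ distance: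
$$a_1=(0,0),\quad b_1=(x,0),\quad b_2=(0,y),\quad a_2=(x,y).$$
Then $d(a_i,b_i)=x$, $d(a_i,b_j)=y$ for $i\ne j$, and $d(a_1,a_2)=d(b_1,b_2)=x+y$. With charges $+1$ on $a_1,a_2$ and $-1$ on $b_1,b_2$,
$$Q_p=4\big[(x+y)^p-x^p-y^p\big]>0\qquad\text{for }p>1 .$$
So $\wp\le1$, and $\wp=1=c_4$ by Theorem 1. The space has three different positive distances $x$, $y$, $x+y$, so it is not a scaled $K_{2,2}$.

**Three points.** Here $c_3=2$. Let $z_1<z_2<z_3$ be real numbers with gaps $s=z_2-z_1$ and $t=z_3-z_2$, and take $\xi=(t,-(s+t),s)$. Its sum is zero, and $\sum\xi_iz_i=0$, so (2) vanishes for this $\xi$. For general $p$,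
$$Q_p(\xi)=2st(s+t)^p-2(s+t)\big(ts^p+st^p\big)=2st\big[(s+t)^p-(s+t)(s^{p-1}+t^{p-1})\big].$$
With $\theta=\frac s{s+t}\in(0,1)$ this is $2st(s+t)^p\big[1-\theta^{p-1}-(1-\theta)^{p-1}\big]$. For $p>2$ we have $\theta^{p-1}+(1-\theta)^{p-1}<\theta+(1-\theta)=1$, so $Q_p(\xi)>0$. Hence $\wp=2=c_3$ for every collinear triple. The path metric of $K_{2,1}$ is the special case $s=t$, so for $s\ne t$ we get minimizers that are not scaled copies of $K_{2,1}$.
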